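# Intersecting partitions and the star of ones

## Five partitions of 8

The partitions of $8$ into exactly three parts are
$$(1,1,6),\quad (1,2,5),\quad (1,3,4),\quad (2,2,4),\quad (2,3,3).$$
We look for a large collection of them in which any two share a part. One obvious collection is everything that contains a $1$:
$$(1,1,6),\ (1,2,5),\ (1,3,4),$$
which has size $3$. Here is a better one:
$$(1,2,5),\ (1,3,4),\ (2,2,4),\ (2,3,3).$$
Check the six pairs in order: $125$ and $134$ share $1$; $125$ and $224$ share $2$; $125$ and $233$ share $2$; $134$ and $224$ share $4$; $134$ and $233$ share $3$; $224$ and $233$ share $2$. So for these numbers "contain a $1$" is beaten, $4$ against $3$.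

Is this an accident of small numbers? To ask that properly we need some notation.

**Definitions.** A partition of $n$ of length $k$ is a tuple $(a_1,\dots,a_k)$ of positive integers with $a_1\le\cdots\le a_k$ and $a_1+\cdots+a_k=n$; the $a_i$ are its parts, and $P_{n,k}$ is the set of all of them. Two partitions *$t$-intersect* if they have at least $t$ common parts counted with multiplicity. If we view partitions as multisets and let $|A\cap B|$ count multiplicity, that is, if we sum over all values the smaller of the two multiplicities, the condition is $|A\cap B|\ge t$. A set of partitions is *$t$-intersecting* if every two members $t$-intersect. For $t\le k\le n$,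
$$P_{n,k}(t)=\{(a_1,\dots,a_k)\in P_{n,k}:a_1=\cdots=a_t=1\}$$
is a $t$-intersecting set, which we call the *star*. We write $\tau_t(n,k)$ for the maximum size of a $t$-intersecting subset of $P_{n,k}$.

For instance $(1,1,2)$ and $(1,2,2)$ $2$-intersect, in the multiset $\{1,2\}$, but they do not $3$-intersect; $(2,2,4)$ and $(2,3,3)$ $1$-intersect but do not $2$-intersect, because the second has only one $2$.

The opening example has a version for each $t$. The set of all $(1,\dots,1,a,b,c)\in P_{t+7,t+2}$ with $(a,b,c)\in\{(1,2,5),(1,3,4),(2,2,4),(2,3,3)\}$ is $t$-intersecting and has size $|P_{t+7,t+2}(t)|+1$. So $(n,k)=(t+7,t+2)$ is an exception for every $t$. The paper "Intersecting integer partitions" (http://ajc.maths.uq.edu.au/pdf/66/ajc_v66_p265.pdf) proposes that it is the only one.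

**Conjecture 1.6.** Let $t$ be a positive integer. For $t+1\le k\le n$ with $(n,k)\ne(t+7,t+2)$, $P_{n,k}(t)$ is a $t$-intersecting subset of $P_{n,k}$ of maximum size.

There is evidence at both ends. For $k>t$ the star is known to be largest when $n\le 2k-t+1$ or $n\ge 3tk^5$. Part of the first range can be seen at once. The excess $n-k$ over the all-ones tuple is spread over at most $n-k$ parts, so at least $2k-n$ parts are $1$. If $n\le 2k-t$, every partition has at least $t$ ones and the star is all of $P_{n,k}$.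

We shall see that the conjecture is false for every $t$, first with one explicit pair $(n,k)$, then on a long range of $n$. We also find the point, on the scale $n\asymp k^2$, where the star stops being asymptotically largest.

## Two of the parts 1, 2, 3

A natural competitor to "contains $1$" when $t=1$ is "contains at least two of the parts $1,2,3$": two such partitions share one of the three. Try it by hand. In $P_{8,3}$ it gives $125,134,233$, a tie with the star at $3$. In $P_{9,3}$, which consists of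
$$117,\ 126,\ 135,\ 144,\ 225,\ 234,\ 333,$$
it gives $126,135,234$, three against a star of four. With so few parts the competitor does not look good. It needs partitions in which small parts are very common, hence a larger $k$. The following pair is large enough.

**Theorem 1.** For every $t\ge1$, $P_{t+30,\,t+7}$ has a $t$-intersecting subset of size $|P_{t+30,t+7}(t)|+2$.

*Proof.* Put $n=t+30$, $k=t+7$. Let $U$ be the multiset $\{1^t,2,3\}$ ($t$ copies of $1$, one $2$, one $3$), so $|U|=t+2$, and let
$$H=\{a\in P_{n,k}:|a\cap U|\ge t+1\}.$$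

**Step 1: $H$ is $t$-intersecting.** If a value has multiplicity $e$ in $a$, $e'$ in $b$ and $g$ in $U$, then
$$\min(e,e',g)\ge\min(e,g)+\min(e',g)-g,$$
since the right side is the smaller of the two capped numbers plus the larger minus $g$, and the larger is at most $g$. Summing over values,
$$|a\cap b|\ge|a\cap U|+|b\cap U|-|U|\ge2(t+1)-(t+2)=t .$$

**Step 2: reduce the comparison to two counts.** A partition is in $H$ exactly when it omits at most one element of $U$: either it has at least $t$ ones and at least one of the parts $2,3$, or it has at least $t-1$ ones and both parts $2,3$. Write $p(N,j)$ for the number of partitions of $N$ into exactly $j$ parts.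

A member of $H\setminus P_{n,k}(t)$ has exactly $t-1$ ones and contains $2$ and $3$. Delete the ones, one $2$ and one $3$. What remains is an arbitrary multiset of $6$ parts, all $\ge2$, with sum $t+30-(t-1)-5=26$, and this is a bijection. Subtract $1$ from each part: the number is $p(20,6)$.

A member of $P_{n,k}(t)\setminus H$ has at least $t$ ones, no $2$ and no $3$. Delete $t$ ones: $7$ parts remain, with sum $30$, each equal to $1$ or at least $4$. Subtract $1$ from each: $7$ numbers in $\{0,3,4,5,\dots\}$ with sum $23$, that is, a partition of $23$ into at most $7$ parts, all $\ge3$. If there are exactly $j$ parts, subtract $2$ from each: there are $p(23-2j,j)$ of these. So the number is $\sum_{j=1}^7p(23-2j,j)$.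

Neither count depends on $t$, so one calculation serves all $t$. (As a check of the method, in $P_{9,3}$ with $t=1$ the same bookkeeping gives one member of $H$ outside the star, $234$, and two members of the star outside $H$, $117$ and $144$, in agreement with $3=4+1-2$.)

**Step 3: compute.** Splitting by whether a $1$ occurs gives $p(N,j)=p(N-1,j-1)+p(N-j,j)$, and iterating,
$$p(N,j)=p(N-1,j-1)+p(N-1-j,j-1)+p(N-1-2j,j-1)+\cdots .$$
Also $p(N,3)$ is the nearest integer to $N^2/12$. Hence

- $p(18,4)=p(17,3)+p(13,3)+p(9,3)+p(5,3)=24+14+7+2=47$,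
- $p(13,4)=p(12,3)+p(8,3)+p(4,3)=12+5+1=18$,
- $p(8,4)=p(7,3)+p(3,3)=4+1=5$,
- $p(12,4)=p(11,3)+p(7,3)+p(3,3)=10+4+1=15$,
- $p(15,4)=p(14,3)+p(10,3)+p(6,3)=16+8+3=27$,
- $p(7,4)=p(6,3)=3$, $\ p(6,4)=p(5,3)=2$, $\ p(9,4)=p(8,3)+p(4,3)=5+1=6$,
- $p(19,5)=p(18,4)+p(13,4)+p(8,4)=47+18+5=70$,
- $p(13,5)=p(12,4)+p(7,4)=15+3=18$, $\ p(7,5)=p(6,4)=2$,
- $p(20,6)=p(19,5)+p(13,5)+p(7,5)=70+18+2=90$.

For the other count, $p(21,1)=1$, $p(19,2)=9$, $p(17,3)=24$, $p(15,4)=27$, $p(13,5)=18$, $p(11,6)=p(10,5)=p(9,4)+p(4,4)=6+1=7$, and $p(9,7)=2$. The sum is $1+9+24+27+18+7+2=88$.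

Therefore $|H|=|P_{n,k}(t)|+90-88=|P_{n,k}(t)|+2$. $\blacksquare$

Since $t+1\le t+7\le t+30$ and $(t+30,t+7)\ne(t+7,t+2)$, Conjecture 1.6 is false for every $t$. For $t=1$ the pair is $(n,k)=(31,8)$.

## Three thresholds for large $k$

When does "all but one element of $U$" beat "all the ones"? Suppose each of the small parts occurred independently with the same probability $z$, and additional copies of $1$ cost a factor $z$ each. For $t=1$ the competitor would have density $3z^2-2z^3$ and the star density $z$; the competitor wins when $z>\frac12$. The plan is to make this heuristic exact for $n\asymp k^2$, where $z$ is a genuine limit. Here are the functions involved.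

For $x>0$ let
$$h(x)=\int_0^1\frac{u\,du}{e^{xu}-1}=\frac1{x^2}\int_0^x\frac{v\,dv}{e^v-1}$$
(substitute $v=xu$). The first form shows that $h$ is continuous and strictly decreasing, tends to $\infty$ as $x\to0$ and to $0$ as $x\to\infty$. So $h$ is a bijection of $(0,\infty)$ onto itself. For $\alpha>0$ put
$$x(\alpha)=h^{-1}(\alpha),\qquad z(\alpha)=1-e^{-x(\alpha)}\in(0,1);$$
$z(\alpha)$ decreases as $\alpha$ increases. Recall $\mathrm{Li}_2(w)=\sum_{j\ge1}w^j/j^2=\int_0^w\frac{-\log(1-v)}{v}\,dv$, with $\mathrm{Li}_2(1)=\frac{\pi^2}6$ and $\mathrm{Li}_2(\frac12)=\frac{\pi^2}{12}-\frac12\ln^22$. Since $\frac{d}{dx}\mathrm{Li}_2(1-e^{-x})=\frac{x}{1-e^{-x}}e^{-x}=\frac x{e^x-1}$, we have $\alpha=\mathrm{Li}_2(z)/\log^2(1-z)$ for $z=z(\alpha)$. Put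
$$\alpha_t=h\big(\log(1+\tfrac1t)\big)=\frac{\mathrm{Li}_2(1/(t+1))}{\log^2(1+1/t)} .$$
For $z=\frac1{t+1}$ we have $x=-\log(1-z)=\log(1+\frac1t)$, so
$$z(\alpha)>\tfrac1{t+1}\iff\alpha<\alpha_t .$$
For example $\alpha_1=\frac{\pi^2}{12\ln^22}-\frac12\approx1.212$. For large $t$: $\frac v{e^v-1}=1-\frac v2+O(v^2)$ gives $h(x)=\frac1x-\frac14+O(x)$ as $x\to 0$, and $1/\log(1+\frac1t)=t+\frac12+O(\frac1t)$, so $\alpha_t=t+\frac14+O(\frac1t)$.

Put also
$$s=\frac78+\frac{3\ln^22}{2\pi^2},\qquad C^*=\frac1{1-s^2},\qquad c_0=1+C^*\approx10.88 .$$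

**Theorem 2.** For all $t\ge1$, $\varepsilon>0$ there is $K$ such that for all $k\ge K$ and all $n$ with $(c_0+\varepsilon)k\le n\le(\alpha_t-\varepsilon)k^2$, $P_{n,k}(t)$ is not a largest $t$-intersecting subset of $P_{n,k}$.

For the last theorem let
$$B_{t,r}(p)=\Pr[\mathrm{Bin}(t+2r,p)\ge t+r],\qquad f_t(p)=\max_{r\ge0}B_{t,r}(p)\quad(0<p<\tfrac12).$$
For instance $B_{2,0}(p)=p^2$ and $B_{2,1}(p)=4p^3(1-p)+p^4$, and $B_{2,1}-B_{2,0}=p^2(1-p)(3p-1)$ is positive exactly for $p>\frac13$.

**Theorem 3.** Fix $t$; let $k\to\infty$, $n/k^2\to\alpha\in(0,\infty)$, $z=z(\alpha)$. Then $|P_{n,k}(t)|/|P_{n,k}|\to z^t$, and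
$$\frac{\tau_t(n,k)}{|P_{n,k}|}\to\begin{cases}f_t(z),&z<\frac12,\\1,&z>\frac12.\end{cases}$$
If $\alpha<\alpha_t$, then $\liminf\tau_t(n,k)/|P_{n,k}(t)|>1$. If $\alpha>\alpha_t$, then $\tau_t(n,k)=(1+o(1))|P_{n,k}(t)|$.

So the sufficient condition $n\ge3tk^5$ cannot be lowered below $(\alpha_t-\varepsilon)k^2$, and $\alpha_tk^2$ is where the star ceases to be asymptotically largest. Nothing here says that the star is exactly optimal for $\alpha>\alpha_t$.

## Partition counts through independent geometric variables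

From now on subtract $1$ from all parts and put $m=n-k$. Then $P_{n,k}$ becomes $\mathcal M_{m,k}$, the set of multisets $A$ of $k$ nonnegative integers with sum $\Sigma A=m$. Intersections are unchanged. Write $M_i(A)$ for the multiplicity of $i$ in $A$; the star is $\{M_0\ge t\}$. For example $(1,1,6)$ becomes $\{0,0,5\}\in\mathcal M_{5,3}$.

Let $N(m,k)=|\mathcal M_{m,k}|$. Dropping zeros, this is the number of partitions of $m$ into at most $k$ parts, equivalently (conjugation) the number of partitions of $m$ into parts of size at most $k$. Note that $n/k^2\to\alpha$ if and only if $m/k^2\to\alpha$.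

Everything below needs the ratio of $N$ at nearby arguments. Conditioning on containing given elements means deleting them, which changes $m$ and $k$ slightly. We get such ratios from a local limit theorem.

**Setup.** Let $k\to\infty$, $m/k^2\to\alpha\in(0,\infty)$, $x=x(\alpha)$, $z=z(\alpha)$. Let $x_k>0$ be the unique solution of $\sum_{j=1}^k\frac j{e^{x_kj/k}-1}=m$; it exists because the sum decreases continuously from $\infty$ to $0$ in $x_k$. For fixed $y>0$ the Riemann sums $k^{-2}\sum_{j\le k}\frac j{e^{yj/k}-1}$ of a continuous function converge to $h(y)$. Taking $y$ slightly below and slightly above $x$ and using monotonicity, $x_k\to x$. Put $q=e^{-x_k/k}$. Let $Y_1,Y_2,\dots$ be independent with $\Pr(Y_j=y)=(1-q^j)q^{jy}$ for $y=0,1,2,\dots$, and put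
$$S_{k'}=\sum_{j\le k'}jY_j,\qquad\sigma_k^2=\operatorname{Var}S_k=\sum_{j\le k}\frac{j^2q^j}{(1-q^j)^2}.$$
Since $EY_j=q^j/(1-q^j)=1/(e^{x_kj/k}-1)$, we have $ES_k=m$. Again by Riemann sums, $\sigma_k^2/k^3\to\int_0^1\frac{u^2e^{-xu}}{(1-e^{-xu})^2}du\in(0,\infty)$, so $\sigma_k$ has order $k^{3/2}$. A partition of $m'$ into parts of size $\le k'$ with $y_j$ parts equal to $j$ has $\Pr(Y_j=y_j\ \forall j\le k')=q^{m'}\prod_{j\le k'}(1-q^j)$. Therefore
$$\Pr(S_{k'}=m')=q^{m'}\prod_{j\le k'}(1-q^j)\,N(m',k').\tag{1}$$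

**Lemma 1.** Fix $C$. Uniformly over integers $|\delta|\le Ck$, $|d|\le C$,
$$\Pr(S_{k-d}=m-\delta)=\frac{1+o(1)}{\sqrt{2\pi}\,\sigma_k}.$$
Hence
$$\frac{N(m-\delta,k-d)}{N(m,k)}=(1+o(1))\,q^\delta z^d,\tag{2}$$
$$\frac{\log N(m,k)}k\to x\alpha+\int_0^1-\log(1-e^{-xu})\,du .$$

*Proof.* Put $k'=k-d$, $m'=m-\delta$, $\varphi_j(\theta)=Ee^{i\theta j(Y_j-EY_j)}$. Fourier inversion with $\theta=u/\sigma_k$ gives
$$\sigma_k\Pr(S_{k'}=m')=\frac1{2\pi}\int_{|u|\le\pi\sigma_k}e^{-iu(m'-ES_{k'})/\sigma_k}\prod_{j\le k'}\varphi_j(u/\sigma_k)\,du .$$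
It suffices to treat an arbitrary sequence of admissible $(\delta,d)$; uniformity follows.

**Step 1: pointwise limit of the integrand.** We show that it tends to $e^{-u^2/2}$. For $j\le k+C$ we have $jEY_j=j/(e^{x_kj/k}-1)\le k/x_k=O(k)$. So $ES_{k'}-m=O(k)$, $m'-ES_{k'}=O(k)=o(\sigma_k)$, and the exponential factor tends to $1$. Likewise $j^2\operatorname{Var}Y_j=O(k^2)$ for $j$ near $k$, so $\operatorname{Var}S_{k'}\sim\sigma_k^2$. If $Y$ is geometric with $\Pr(Y\ge e)=p^e$, then $E[(Y+1)(Y+2)(Y+3)]=6(1-p)^{-3}$. Hence $EY^3\le6(1-p)^{-3}$ and $E|Y-EY|^3\le EY^3+(EY)^3\le12(1-p)^{-3}$. Since $1-q^j\ge cj/k$ for $j\le k'$ with some $c>0$ (because $x_kj/k$ stays bounded), $\sum_{j\le k'}E|jY_j-jEY_j|^3=O(k'\cdot k^3)=O(k^4)=o(\sigma_k^3)$. Lyapunov's theorem gives the limit.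

**Step 2: domination.** We bound the integrand so that dominated convergence applies. With $p=q^j$, $|1-pe^{i\phi}|^2=(1-p)^2+4p\sin^2\frac\phi2$, so
$$|\varphi_j(\theta)|^2=\Big(1+\frac{4q^j}{(1-q^j)^2}\sin^2\frac{j\theta}2\Big)^{-1}.$$
As $q^j$ is bounded below for $j\le k'$, the coefficient is at least some $c_1>0$. By concavity, $\log(1+c_1y)\ge y\log(1+c_1)$ for $0\le y\le1$. With $c_2=\frac12\log(1+c_1)$,
$$\Big|\prod_{j\le k'}\varphi_j(\theta)\Big|\le\exp\Big(-c_2\sum_{j\le k'}\sin^2\frac{j\theta}2\Big).$$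
If $|\theta|\le2\pi/k'$, then for $j\le k'/2$ we have $|j\theta/2|\le\pi/2$ and $\sin^2\frac{j\theta}2\ge(j\theta/\pi)^2$. The sum is at least $c_3k^3\theta^2$, and the integrand is dominated by $e^{-cu^2}$. If $2\pi/k'\le|\theta|\le\pi$, then
$$\sum_{j\le k'}\cos j\theta=\frac{\sin((k'+\frac12)\theta)}{2\sin(\theta/2)}-\frac12\le\frac{\pi}{2|\theta|}\le\frac{k'}4,$$
using $|\sin(\theta/2)|\ge|\theta|/\pi$. So $\sum_{j\le k'}\sin^2\frac{j\theta}2=\frac12\sum_{j\le k'}(1-\cos j\theta)\ge\frac38k'$, and this range contributes $O(\sigma_ke^{-ck})\to0$. Dominated convergence gives $\sigma_k\Pr(S_{k'}=m')\to\frac1{2\pi}\int e^{-u^2/2}du=\frac1{\sqrt{2\pi}}$.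

**Step 3: the two consequences.** Divide (1) for $(m-\delta,k-d)$ by (1) for $(m,k)$. The probabilities cancel up to $1+o(1)$, the powers of $q$ leave $q^\delta$, and the products leave $|d|$ factors $1-q^j$ with $|j-k|\le C$, each tending to $1-e^{-x}=z$, in the numerator if $d>0$ and in the denominator if $d<0$. This is (2). Next, (1) gives
$$\log N(m,k)=\frac{x_km}k-\sum_{j\le k}\log(1-q^j)+\log\Pr(S_k=m),$$
and the last term is $O(\log k)$. Divide by $k$. The first term tends to $x\alpha$. For the second, $u\mapsto-\log(1-e^{-yu})$ is decreasing and integrable, so its Riemann sums converge for each fixed $y$. They are monotone in $y$ and the limit $\frac1y\int_0^y-\log(1-e^{-v})dv$ is continuous in $y$, so $x_k\to x$ may be inserted. $\square$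

## Windows of bounded length when $n\asymp k^2$

Now the heuristic with occurrence probability $z$ becomes a theorem.

**Lemma 2.** If $n/k^2\to\alpha\in(0,\infty)$ then, for $A$ uniform in $\mathcal M_{m,k}$ and fixed $w$, $(M_0,\dots,M_{w-1})$ converges in law to i.i.d. variables with $\Pr(M\ge e)=z^e$. Hence $|P_{n,k}(t)|/|P_{n,k}|\to z^t$. The family
$$\mathcal F_{t,r}=\{A:\text{at least }t+r\text{ of the values }0,\dots,t+2r-1\text{ occur in }A\}$$
is $t$-intersecting, and $|\mathcal F_{t,r}|/|P_{n,k}|\to B_{t,r}(z)$.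

*Proof.* Deleting $e_i$ copies of $i$ for each $i<w$ is a bijection from $\{A\in\mathcal M_{m,k}:M_i\ge e_i\ \forall i<w\}$ onto $\mathcal M_{m-\sum ie_i,\,k-\sum e_i}$. By (2), with bounded shifts and $q\to1$,
$$\Pr(M_i\ge e_i\ \forall i<w)=\frac{N(m-\sum ie_i,\,k-\sum e_i)}{N(m,k)}\to z^{\sum e_i}.$$
Point probabilities are finite signed sums of these, so the convergence in law follows. The case $w=1$, $e_0=t$ is the star. In the limit each value occurs with probability $z$ independently, which gives $B_{t,r}(z)$. Two sets of at least $t+r$ values among $t+2r$ share at least $2(t+r)-(t+2r)=t$ values. $\square$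

The comparison with the star is explicit already for $r=1$. Since $B_{t,1}(z)=(t+2)z^{t+1}(1-z)+z^{t+2}$,
$$B_{t,1}(z)-z^t=z^t\big[(t+2)z-(t+1)z^2-1\big]=z^t(1-z)\big((t+1)z-1\big),\tag{3}$$
which is positive when $z>\frac1{t+1}$, that is, when $\alpha<\alpha_t$. Also, if $z>\frac12$ then $B_{t,r}(z)\to1$ as $r\to\infty$ by the law of large numbers, because $(t+r)/(t+2r)\to\frac12$.

**Lower bounds in Theorem 3.** The limit $z^t$ for the star is in Lemma 2. The same lemma gives $\liminf\tau_t(n,k)/|P_{n,k}|\ge\sup_rB_{t,r}(z)$, which is $f_t(z)$ if $z<\frac12$ and $1$ if $z>\frac12$; in the second case the upper bound $1$ is trivial. If $\alpha<\alpha_t$, then by (3)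
$$\liminf\tau_t(n,k)/|P_{n,k}(t)|\ge B_{t,1}(z)/z^t>1.$$

## Windows of length $\sqrt m$ when $n=o(k^2)$

We prove Theorem 2. If it fails for some $t,\varepsilon$, there are $k\to\infty$ and $n$ in the stated range for which the star is a largest $t$-intersecting set. Pass to a subsequence along which $n/k^2\to\alpha\in[0,\alpha_t-\varepsilon]$.

**Case $\alpha>0$.** Then $z(\alpha)>\frac1{t+1}$, and by Lemma 2 and (3) $|\mathcal F_{t,1}|>|P_{n,k}(t)|$ for large $k$, a contradiction.

**Case $\alpha=0$.** Now $m/k^2\to0$ and $m\ge(C^*+\varepsilon)k$. The densities give nothing here: as $\alpha\to0$ we have $z\to1$, and both limits $z^t$ and $B_{t,r}(z)$ tend to $1$. We must compare what the families *miss*, and this is a question about exponential rates. Put $c=\pi\sqrt{2/3}$. Two facts on rates are needed.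

First, for fixed $A_0>0$, apply the last part of Lemma 1 with $m=M\to\infty$ and $k$ replaced by $\lfloor A_0\sqrt M\rfloor$, so that $\alpha$ is replaced by $A_0^{-2}$:
$$\frac{\log N(M,\lfloor A_0\sqrt M\rfloor)}{\sqrt M}\to g(A_0)=\frac x{A_0}+\frac{A_0}x\int_0^x-\log(1-e^{-v})\,dv,\qquad h(x)=A_0^{-2}.\tag{4}$$
As $A_0\to\infty$ we have $x\to\infty$, $(x/A_0)^2=x^2h(x)=\int_0^x\frac{v\,dv}{e^v-1}\to\frac{\pi^2}6$ and $\int_0^x-\log(1-e^{-v})dv\to\frac{\pi^2}6$. So $g(A_0)\to\frac\pi{\sqrt6}+\frac\pi{\sqrt6}=c$.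

Second, for $\beta>0$,
$$-\sum_{i\ge1}\log(1-e^{-\beta i})=\sum_{j\ge1}\frac1{j(e^{\beta j}-1)}\le\sum_{j\ge1}\frac1{\beta j^2}=\frac{\pi^2}{6\beta}.\tag{5}$$
With $\beta=\pi/\sqrt{6M}$ we have $\beta M+\frac{\pi^2}{6\beta}=\frac{2\pi}{\sqrt6}\sqrt M=c\sqrt M$. So the number of partitions of $M$, which is at most $e^{\beta M}\prod_i(1-e^{-\beta i})^{-1}$, is at most $e^{c\sqrt M}$.

### Why a bounded window loses

One would try $\mathcal F_{t,r}$ with a large fixed $r$. In the linear range $k\le m\le Ck$, $k\to\infty$, with $C>1$ fixed, this loses to the star, for every fixed $r\ge1$.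

A multiset that avoids the values $1,\dots,r+1$ misses $r+1$ of the $t+2r$ window values (note $r+1\le t+2r-1$), so it is outside $\mathcal F_{t,r}$. There are at least $e^{(c-o(1))\sqrt m}$ of these. To see this, fix $A_0$ and put $M=m-(r+2)\lfloor A_0\sqrt m\rfloor$ and $j=\lfloor A_0\sqrt M\rfloor$, which is at most $k$ for large $k$. Take a member of $\mathcal M_{M,j}$, add $r+2$ to each of its $j$ elements, add the remainder $m-M-(r+2)j\ge0$ to the largest element, and append $k-j$ zeros. This map into $\mathcal M_{m,k}$ is injective and its values avoid $1,\dots,r+1$. By (4) the count is at least $e^{(g(A_0)-o(1))\sqrt m}$, and $A_0$ is arbitrary.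

On the other hand, the members of $\mathcal M_{m,k}$ with exactly $e$ zeros number $N(m-k+e,k-e)$ (remove the zeros, subtract $1$ from the rest). So the star misses at most $t\,e^{c\sqrt{m-k+t}}\le e^{(c\sqrt{1-1/C}+o(1))\sqrt m}$. This is exponentially smaller.

The trouble is that missing the value $0$ costs an exponential factor, while missing any fixed number of other values costs nothing at the exponential scale. The remedy has three ingredients: ignore the value $0$; use a window whose length grows like $\sqrt m$; and weight its values, because different values have different chances to occur. The weights will be log-odds, chosen so that an exponential moment computes itself.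

### The rate at which the star misses

The purpose here is a lower bound for the complement of the star. It contains all $A$ without zeros. Subtracting $1$ from all $k$ elements, there are $N(m-k,k)$ of them. Put $M=m-k$; then $M\to\infty$, and for each fixed $A_0$ eventually $k\ge A_0\sqrt M$. Since $N$ is nondecreasing in its second argument, (4) gives $\log N(m-k,k)\ge(g(A_0)-o(1))\sqrt{m-k}$. Since $k\le m/(C^*+\varepsilon)$, $m-k\ge m(1-\frac1{C^*+\varepsilon})$. Let $A_0\to\infty$:
$$\liminf\frac{\log N(m-k,k)}{\sqrt m}\ge c\sqrt{1-\tfrac1{C^*+\varepsilon}}.\tag{6}$$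

### A weighted majority family

Let $\beta=\frac\pi{\sqrt{6m}}$, $R=\max\{i:e^{-\beta i}>\frac12\}$ (so $R\ge1$ for large $m$), and
$$w_i=\log\frac{e^{-\beta i}}{1-e^{-\beta i}}>0\quad(1\le i\le R),\qquad\omega=\sum_{i\le R}w_i .$$
The $w_i$ decrease, so $w_i\le w_1=\log\frac1{e^\beta-1}\le\log\frac1\beta$. For a multiset $A$ let $w(A)$ be the sum of $w_i$ over those $i\in\{1,\dots,R\}$ that occur in $A$, and let
$$\mathcal W=\{A\in\mathcal M_{m,k}:w(A)\ge\tfrac12(\omega+tw_1)\}.$$

**Step 1: $\mathcal W$ is $t$-intersecting.** For $A,B\in\mathcal W$ the values of $\{1,\dots,R\}$ common to both have total weight at least $w(A)+w(B)-\omega\ge tw_1$. Each weighs at most $w_1$, so there are at least $t$ of them.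

**Step 2: bound what $\mathcal W$ misses.** Outside $\mathcal W$ we have $1\le e^{(\omega+tw_1)/2-w(A)}$, and for every $A\in\mathcal M_{m,k}$ we have $1=e^{\beta m}e^{-\beta\sum_{i\ge1}iM_i}$. Deleting zeros embeds $\mathcal M_{m,k}$ into the partitions of $m$. So we may bound by the sum over all sequences $(M_i)_{i\ge1}$ of finite support, which factorizes:
$$|\mathcal M_{m,k}\setminus\mathcal W|\le e^{\beta m}e^{tw_1/2}\prod_{i>R}\frac1{1-e^{-\beta i}}\prod_{i\le R}e^{w_i/2}\Big(1+e^{-w_i}\frac{e^{-\beta i}}{1-e^{-\beta i}}\Big).$$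
By the choice of $w_i$ the last bracket equals $2$, and
$$2e^{w_i/2}=\frac1{1-e^{-\beta i}}\cdot2\sqrt{e^{-\beta i}(1-e^{-\beta i})}=\frac{e^{-\psi(\beta i)}}{1-e^{-\beta i}},\qquad\psi(v)=-\ln2+\tfrac v2-\tfrac12\ln(1-e^{-v}).$$
With (5), $\beta m+\frac{\pi^2}{6\beta}=c\sqrt m$ and $e^{w_1}\le1/\beta$, we get
$$|\mathcal M_{m,k}\setminus\mathcal W|\le\beta^{-t/2}\exp\Big(c\sqrt m-\sum_{i\le R}\psi(\beta i)\Big).$$

**Step 3: evaluate the gain.** On $(0,\ln2]$, $e^{-v}(1-e^{-v})$ increases to $\frac14$, so $\psi=-\ln\big(2\sqrt{e^{-v}(1-e^{-v})}\big)$ is nonnegative and decreasing. Also $\beta R<\ln2\le\beta(R+1)$. Hence for $i<R$, $\beta\psi(\beta i)\ge\int_{\beta i}^{\beta(i+1)}\psi$, and $\beta\psi(\beta R)\ge\int_{\beta R}^{\ln2}\psi$. So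
$$\sum_{i\le R}\psi(\beta i)\ge\frac1\beta\int_\beta^{\ln2}\psi=\frac{I_0+o(1)}\beta,\qquad I_0=\int_0^{\ln2}\psi,$$
since $\psi$ is integrable at $0$. With $u=e^{-v}$,
$$\int_0^{\ln2}-\ln(1-e^{-v})dv=\int_{1/2}^1\frac{-\ln(1-u)}u\,du=\mathrm{Li}_2(1)-\mathrm{Li}_2(\tfrac12)=\frac{\pi^2}{12}+\frac{\ln^22}2,$$
so
$$I_0=-\ln^22+\tfrac14\ln^22+\tfrac12\Big(\frac{\pi^2}{12}+\frac{\ln^22}2\Big)=\frac{\pi^2}{24}-\frac12\ln^22 .$$
Since $\frac1\beta=\frac{\sqrt6}\pi\sqrt m$, the gain divided by $c\sqrt m$ is $\frac{\sqrt6I_0}{\pi c}=\frac{3I_0}{\pi^2}=\frac18-\frac{3\ln^22}{2\pi^2}=1-s$. The factor $\beta^{-t/2}$ contributes only $O(\log m)$ to the logarithm. Therefore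
$$\limsup\frac{\log|\mathcal M_{m,k}\setminus\mathcal W|}{\sqrt m}\le cs .$$

**Step 4: compare.** By definition $\sqrt{1-1/C^*}=s$, so the right side of (6) is strictly larger than $cs$. For large $k$ the complement of $\mathcal W$ is smaller than that of the star, so $|\mathcal W|>|P_{n,k}(t)|$. This contradiction proves Theorem 2. $\blacksquare$

## The biased measure and the function $f_t$

It remains to prove the upper bound in Theorem 3 for $z<\frac12$. The extremal input is a theorem on set families. For $0<p<1$ let $\mu_p$ be the measure on $2^{[N]}$ under which each element is present independently with probability $p$. A family $\mathcal G\subseteq2^{[N]}$ is $t$-intersecting if $|G\cap G'|\ge t$ for all $G,G'\in\mathcal G$. For instance $\{G:|G\cap[3]|\ge2\}$ is $1$-intersecting and has measure $3p^2-2p^3=B_{1,1}(p)$.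

**The $p$-biased Ahlswede–Khachatrian theorem.** If $0<p<\frac12$ and $\mathcal G\subseteq2^{[N]}$ is $t$-intersecting, then $\mu_p(\mathcal G)\le f_t(p)$.

We quote this from Ahlswede–Khachatrian, Adv. Appl. Math. 20 (1998); Dinur–Safra, Ann. of Math. 162 (2005); Filmus, JCTA 151 (2017). Two properties of $f_t$ are needed, and they are elementary. Compare $t+2r$ trials with threshold $t+r$ to two more trials with threshold $t+r+1$. The outcome improves if there were exactly $t+r-1$ successes followed by two successes, and worsens if there were exactly $t+r$ followed by two failures. So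
$$B_{t,r+1}(p)-B_{t,r}(p)=p^{t+r}(1-p)^{r+1}\Big[\tbinom{t+2r}{r+1}p-\tbinom{t+2r}r(1-p)\Big].$$
As $\binom{t+2r}{r+1}/\binom{t+2r}r=\frac{t+r}{r+1}$, the sign is that of $(t+2r+1)p-(r+1)$. Thus $B_{t,r+1}(p)\le B_{t,r}(p)$ if and only if $p\le\frac{r+1}{t+2r+1}$, and this bound is nondecreasing in $r$ with limit $\frac12$.

First, if $p\le\frac1{t+1}$ and $p<\frac12$, then $B_{t,r}(p)$ is nonincreasing in $r$, so $f_t(p)=p^t$. Second, on $(0,p_0]$ with $p_0<\frac12$, all but finitely many $r$ satisfy $\frac{r+1}{t+2r+1}\ge p_0$. So there $f_t$ is the maximum of finitely many polynomials, and $f_t$ is continuous on $(0,\frac12)$.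

In particular $f_1(p)=p$: for $t=1$, as $\alpha$ decreases through $\alpha_1$, the limit of $\tau_1/|P_{n,k}|$ in Theorem 3 jumps from values near $\frac12$ to $1$.

## From a slice of partitions to biased sets

Fix $z<z''<z'<\frac12$. Let $F\subseteq\mathcal M_{m,k}$ be $t$-intersecting and let $\mathcal U$ be the set of all finite multisets on $\{0,1,2,\dots\}$ that contain a member of $F$. Then $\mathcal U$ is $t$-intersecting, $F\subseteq\mathcal U$, and $\mathcal U$ is *increasing*: adding elements keeps one in $\mathcal U$. Let $\mu_{m,k}$ be the uniform measure on $\mathcal M_{m,k}$. The goal is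
$$\mu_{m,k}(F)\le\mu_{m,k}(\mathcal U)\le f_t(z')+o(1),\qquad o(1)\text{ uniform in }F.\tag{7}$$

Lemma 2 alone does not give this: it describes bounded windows, while $F$ may depend on all values. What we want is to replace the uniform measure on a slice by a product measure. The natural product measure is the following.

**The measure $\nu$.** With $q=e^{-x_k/k}$ as before, put $y=1-q^k$, so $y\to z$. Let $\nu$ make $(M_i)_{i\ge0}$ independent with $\Pr(M_i\ge e)=p_i^e$, $p_i=yq^i$. Since $\sum p_i<\infty$, $\nu$ lives on finite multisets, and $\nu(A)=Z^{-1}y^{|A|}q^{\Sigma A}$ with a constant $Z$. So $\nu$ is uniform on each slice $\mathcal M_{m',k'}$. We compute the mass of slices.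

Since $\sum_{|A|=j}q^{\Sigma A}=\prod_{i\le j}(1-q^i)^{-1}$,
$$\frac{\nu(|A|=j)}{\nu(|A|=j-1)}=\frac y{1-q^j}=\frac{1-q^k}{1-q^j},$$
which is $\ge1$ for $j\le k$ and $\le1$ for $j\ge k$. So $k$ is a mode of $|A|$. As $\operatorname{Var}|A|=\sum_i\frac{p_i}{(1-p_i)^2}\le\frac{y}{(1-y)^2(1-q)}=O(k)$, Chebyshev puts at least $\frac34$ of the mass on $O(\sqrt k)$ values of $|A|$, and the mode has $\nu(|A|=k)\ge ck^{-1/2}$. Given $|A|=k'$, $\Pr(\Sigma A=m')$ is proportional to $q^{m'}N(m',k')$, hence by (1) $\Sigma A$ is distributed as $S_{k'}$. Also $\nu(|A|=k+2)/\nu(|A|=k)=y^2/\big((1-q^{k+1})(1-q^{k+2})\big)\to1$. So by Lemma 1, uniformly for integers $\Delta\in[k,4k]$,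
$$\nu(\mathcal M_{m+\Delta,k+2})=(1+o(1))\nu_0,\qquad\nu_0:=\frac{\nu(|A|=k)}{\sqrt{2\pi}\,\sigma_k}\ge ck^{-2}.\tag{8}$$

**Where the direct approach stops.** We have $\mu_{m,k}(\mathcal U)=\nu(\mathcal U\mid\mathcal M_{m,k})\le\nu(\mathcal U)/\nu(\mathcal M_{m,k})$, but the slice has measure at most $\Pr(S_k=m)=O(k^{-3/2})$, so this bound says nothing. Monotonicity does not compare slices of the same length either: two multisets of the same cardinality contain one another only if they are equal. To use that $\mathcal U$ is increasing we must add elements, and to keep control of the sum we add them in pairs $\{u,\Delta-u\}$ with a fixed total. This allows us to average over many sums (Step 1). The remaining conditioning is then made to depend only on coarse block counts (Step 2), in which the block measures are monotone (Step 3).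

**Step 1: smooth the sum.** We show that *uniformly for integers $\Delta\in[2k,3k)$, $\mu_{m,k}(\mathcal U)\le\mu_{m+\Delta,k+2}(\mathcal U)+o(1)$.* For $B\in\mathcal M_{m+\Delta,k+2}$ let $X(B)$ be the number of $u\in\{0,\dots,k-1\}$ such that $u\in B$ and $\Delta-u\in B$. Since $\Delta-u\ge k+1$, the $2k$ values $u,\Delta-u$ are distinct. For each $u$ the map $A\mapsto A+\{u,\Delta-u\}$ is a bijection from $\mathcal M_{m,k}$ onto $\{B\in\mathcal M_{m+\Delta,k+2}:u,\Delta-u\in B\}$, and it maps $\mathcal U$ into $\mathcal U$. With $B$ uniform and $\chi=N(m,k)/N(m+\Delta,k+2)$,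
$$E[X]=k\chi,\qquad E[1_{\mathcal U}X]\ge k\chi\,\mu_{m,k}(\mathcal U).$$
By (2), $\chi=(1+o(1))q^\Delta z^2$, which is bounded away from $0$ because $q^\Delta\ge e^{-3x_k}$. For $u\ne u'$, deleting the four values gives
$$\Pr(u,\Delta-u,u',\Delta-u'\in B)=\frac{N(m-\Delta,k-2)}{N(m+\Delta,k+2)}=(1+o(1))q^{2\Delta}z^4=(1+o(1))\chi^2 .$$
So $\operatorname{Var}X=k\chi+k(k-1)(1+o(1))\chi^2-k^2\chi^2=o(k^2)$, and by Cauchy–Schwarz $E\big|\frac X{k\chi}-1\big|=o(1)$. Therefore
$$\mu_{m+\Delta,k+2}(\mathcal U)\ge E\Big[1_{\mathcal U}\frac X{k\chi}\Big]-E\Big|\frac X{k\chi}-1\Big|\ge\mu_{m,k}(\mathcal U)-o(1).$$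
Now average over $\Delta$ with weights $\nu(\mathcal M_{m+\Delta,k+2})$, using that $\nu$ is uniform on each slice:
$$\mu_{m,k}(\mathcal U)\le\nu(\mathcal U\mid\Gamma)+o(1),\qquad\Gamma=\{|B|=k+2,\ m+2k\le\Sigma B<m+3k\},\tag{9}$$
and by (8) $\nu(\Gamma)=(1+o(1))k\nu_0\ge c/k$. From now on, events of $\nu$-measure $o(1/k)$ may be neglected.

**Step 2: make the conditioning depend on block counts.** Let $\ell=\lfloor k^{1/4}\rfloor$, $J_b=[b\ell,(b+1)\ell)$, $\kappa_b=\sum_{i\in J_b}M_i$, $\kappa=(\kappa_b)_{b\ge0}$. Then $|B|=\sum_b\kappa_b$ and $\Sigma B=\ell\sum_bb\kappa_b+\rho$, where $\rho=\sum_ir_iM_i$ and $r_i\in[0,\ell)$ is the residue of $i$ mod $\ell$. We show that $\rho$ is concentrated.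

The function $\lambda\mapsto\log E_\nu e^{\lambda M_i}=\log\frac{1-p_i}{1-p_ie^\lambda}$ has second derivative $\frac{p_ie^\lambda}{(1-p_ie^\lambda)^2}$. Choose $\lambda_0=\log\frac32$; since $p_i\le y<\frac12$ for large $k$, this is at most $Cp_i$ for $|\lambda|\le\lambda_0$. By Taylor's formula and independence, for $|\lambda|\ell\le\lambda_0$,
$$\log E_\nu e^{\lambda(\rho-E_\nu\rho)}\le C\lambda^2\sum_ip_ir_i^2\le C'\lambda^2\ell^2k .$$
Fix $\eta\in(0,1)$. Markov's inequality with $\lambda=\pm\frac\eta{2C'\ell^2}$ (admissible for large $k$) gives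
$$\nu(|\rho-E_\nu\rho|>\eta k)\le2e^{-\eta^2k/(4C'\ell^2)}\le2e^{-c_\eta k^{1/2}}=o(1/k).$$
Let
$$\Gamma'=\Big\{|B|=k+2,\ m+2k\le\ell\sum_bb\kappa_b+E_\nu\rho<m+3k\Big\},$$
an event determined by $\kappa$. If $|\rho-E_\nu\rho|\le\eta k$ and $B$ is in exactly one of $\Gamma,\Gamma'$, then $|B|=k+2$ and $\Sigma B$ is within $\eta k$ of $m+2k$ or of $m+3k$. There are at most $4\eta k+2$ such values of $\Sigma B$, all of the form $m+\Delta$ with $\Delta\in[k,4k]$. So by (8) this has $\nu$-measure at most $(4\eta k+2)(1+o(1))\nu_0\le(4\eta+o(1))\nu(\Gamma)$. As $\eta$ is arbitrary and $o(1/k)=o(\nu(\Gamma))$, we get $\nu(\Gamma\triangle\Gamma')=o(\nu(\Gamma))$. Hence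
$$\mu_{m,k}(\mathcal U)\le\nu(\mathcal U\mid\Gamma')+o(1),\qquad\nu(\Gamma')\ge c'/k .\tag{10}$$

**Step 3: remove the conditioning by monotonicity in block counts.** The tool is the following.

**Claim (Efron).** Let $X_1,\dots,X_\ell$ be independent geometric variables and let $\Lambda^j$ be the law of $(X_1,\dots,X_\ell)$ given $\sum X_i=j$. Then $\Lambda^j,\Lambda^{j+1}$ can be coupled so that the first vector is coordinatewise $\le$ the second.

*Proof of the claim.* First, a sum of independent geometric variables has a positive log-concave mass function. Let $b$ be positive and log-concave on $\{0,1,\dots\}$ and let $c$ be its convolution with $(1-p)p^i$. Then $c(n+1)=pc(n)+(1-p)b(n+1)$, so $c(n+1)/c(n)=p+(1-p)\,b(n+1)/c(n)$. Now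
$$\frac{c(n)}{b(n+1)}=(1-p)\sum_{i\le n}p^i\frac{b(n-i)}{b(n+1)}\ \ge\ (1-p)\sum_{i\le n-1}p^i\frac{b(n-1-i)}{b(n)}=\frac{c(n-1)}{b(n)},$$
since $b(n-i)/b(n-1-i)\ge b(n+1)/b(n)$. So $c(n+1)/c(n)$ is nonincreasing and $c$ is log-concave. A geometric mass function is log-concave, and induction gives the statement.

Now use induction on $\ell$; $\ell=1$ is trivial. Let $X=X_1$, $T=X_2+\cdots+X_\ell$, with log-concave mass functions $a,b$. The law of $X$ given $X+T=j$ has weights $a(i)b(j-i)$, $0\le i\le j$. Going from $j$ to $j+1$ multiplies the weights by $b(j+1-i)/b(j-i)$, which is nondecreasing in $i$, and adds mass at $i=j+1$. By monotone likelihood ratio, $X|_j$ is stochastically dominated by $X|_{j+1}$. Exchanging roles, $T|_j$ is dominated by $T|_{j+1}$; as $T=j-X$, respectively $T=j+1-X$, this says that $X|_{j+1}-1$ is dominated by $X|_j$. Use the quantile coupling of $X|_j$ and $X|_{j+1}$, and call the variables $X,X'$. Then both dominations hold pointwise: $X\le X'\le X+1$. With $T=j-X$ and $T'=j+1-X'$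 we get $T\le T'\le T+1$. Given these, the remaining coordinates have the laws of $(X_2,\dots,X_\ell)$ conditioned on sum $T$, respectively $T'$. Take them equal if $T'=T$, and couple them by induction if $T'=T+1$. $\square$

Iterating, $\Lambda^j(\mathcal V)\le\Lambda^{j'}(\mathcal V)$ for $j\le j'$ and every increasing event $\mathcal V$.

Write $\Lambda_b^j$ for the law under $\nu$ of $(M_i)_{i\in J_b}$ given $\kappa_b=j$. Let $L=\lceil k^2/\ell\rceil$ and $\kappa^*=\big\lceil\ell\frac{z''}{1-z''}\big\rceil$. Call $\kappa$ *good* if $\kappa_b\le\kappa^*$ for $b<L$ and $\kappa_b=0$ for $b\ge L$.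

*Most $\kappa$ are good.* Under $\nu$, $\kappa_b$ is stochastically dominated by a sum of $\ell$ i.i.d. geometric variables of parameter $y$, whose mean is $\ell\frac y{1-y}$. As $y\to z<z''$, Chernoff's bound gives $\nu(\kappa_b>\kappa^*)\le e^{-c\ell}$. There are $O(k^2)$ blocks and $\ell\sim k^{1/4}$, so the union has measure $o(1/k)$. Also $\nu(\exists b\ge L:\kappa_b>0)\le\sum_{i\ge k^2}p_i\le\frac{q^{k^2}}{1-q}=O(ke^{-x_kk})=o(1/k)$. With $\nu(\Gamma')\ge c'/k$ this yields $\nu(\text{not good}\mid\Gamma')=o(1)$.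

*Push all counts up to $\kappa^*$.* Given a good $\kappa$, the blocks $b<L$ are independent with laws $\Lambda_b^{\kappa_b}$ and the others are empty. Replace $\kappa_b$ by $\kappa^*$ one block at a time. With the other blocks fixed, $\mathcal U$ is an increasing event in the block, so by the Claim $\nu(\mathcal U\mid\kappa)\le\pi(\mathcal U)$ where $\pi=\bigotimes_{b<L}\Lambda_b^{\kappa^*}$. Since $\Gamma'$ is determined by $\kappa$, averaging gives $\nu(\mathcal U\mid\Gamma')\le\pi(\mathcal U)+o(1)$.

*Return to a product measure.* Let $\nu'$ make $M_i$ ($i<L\ell$) independent geometric with $\Pr(M_i\ge e)=(p_i')^e$, $p_i'=z'q^{\,i-b\ell}\le z'$ for $i\in J_b$, and $M_i=0$ for $i\ge L\ell$. On each block $p_i'/p_i$ is constant. So, given the block sum, the weight $\prod p_i'^{M_i}$ is proportional to $\prod p_i^{M_i}$, and the conditional laws are again $\Lambda_b^j$. Since $p_i'\ge z'q^\ell\to z'>z''$, $\kappa_b$ dominates a sum of $\ell$ i.i.d. geometric variables of a fixed parameter in $(z'',z')$, and $\kappa_b<\kappa^*$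 forces $\kappa_b<\ell\frac{z''}{1-z''}$. So Chernoff gives $\nu'(\kappa_b<\kappa^*)\le e^{-c\ell}$, and $\nu'(\kappa_b\ge\kappa^*\ \forall b<L)=1-o(1)$. For such $\kappa$ the Claim gives $\nu'(\mathcal U\mid\kappa)\ge\pi(\mathcal U)$, so $\nu'(\mathcal U)\ge(1-o(1))\pi(\mathcal U)$. With (10),
$$\mu_{m,k}(\mathcal U)\le\nu'(\mathcal U)+o(1).\tag{11}$$
None of the error terms depends on $F$.

**Step 4: encode multisets as sets of bits.** We turn $\nu'(\mathcal U)$ into the biased measure of a set family. Take independent bits $\xi_{i,j}$ ($0\le i<L\ell$, $j\ge1$) with $\Pr(\xi_{i,j}=1)=p_i'$, and let $M_i^{(J)}$ be the number of leading ones in $(\xi_{i,1},\dots,\xi_{i,J})$. (For example the row $1,1,0,1$ has two leading ones.) As $J\to\infty$, $M^{(J)}$ is almost surely eventually constant, and the limit has law $\nu'$, since $\Pr(M_i\ge e)=(p_i')^e$. So $\nu'(\mathcal U)=\lim_J\Pr(M^{(J)}\in\mathcal U)$.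

Let $\mathcal G_J$ be the family of bit configurations, viewed as subsets of $[0,L\ell)\times[J]$, with $M^{(J)}\in\mathcal U$. It is increasing, because turning a bit to $1$ can only increase $M^{(J)}$. It is $t$-intersecting: two members, with counts $M_i^{(J)}$ and $\tilde M_i^{(J)}$, satisfy $\sum_i\min(M_i^{(J)},\tilde M_i^{(J)})\ge t$, and every $(i,j)$ with $j\le\min(M_i^{(J)},\tilde M_i^{(J)})$ belongs to both. Raising every bit probability to $z'\ge p_i'$ does not decrease the measure of an increasing family. Hence, by the $p$-biased Ahlswede–Khachatrian theorem,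
$$\Pr(M^{(J)}\in\mathcal U)\le\mu_{z'}(\mathcal G_J)\le f_t(z').$$
Letting $J\to\infty$, $\nu'(\mathcal U)\le f_t(z')$. With (11) this proves (7).

**Step 5: finish Theorem 3.** By (7), $\limsup\tau_t(n,k)/|P_{n,k}|\le f_t(z')$ for every $z'\in(z,\frac12)$, and continuity of $f_t$ gives the upper bound $f_t(z)$. With the lower bounds proved after Lemma 2, $\tau_t(n,k)/|P_{n,k}|\to f_t(z)$ for $z<\frac12$. If $\alpha>\alpha_t$, then $z<\frac1{t+1}\le\frac12$, so $f_t(z)=z^t=\lim|P_{n,k}(t)|/|P_{n,k}|$, and since $z^t>0$ we conclude $\tau_t(n,k)=(1+o(1))|P_{n,k}(t)|$. $\blacksquare$
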